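# Stretched Jacobi polynomials and their first zeros: a monotonicity theorem

## Theorems A and B

Let $\alpha,\beta>-1$ and let $P_n=P_n^{(\alpha,\beta)}$ be the Jacobi polynomial of degree $n$. Put

$$\tilde P_n:=P_n/P_n(1),\qquad \Theta_n:=\text{the smallest zero } \theta\in(0,\pi)\text{ of }P_n(\cos\theta).$$

The following three statements are at issue:

$$\tilde P_1(\cos\theta)<\tilde P_2\left(\cos\tfrac\theta2\right)\qquad\text{for all }\theta\in(0,\Theta_1],\tag{1}$$

$$\tilde P_n\left(\cos\tfrac\theta n\right)<\tilde P_{n+1}\left(\cos\tfrac\theta{n+1}\right)\qquad\text{for all }\theta\in(0,n\Theta_n],\tag{2}$$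

$$n\Theta_n<(n+1)\Theta_{n+1}.\tag{3}$$

**Theorem A.** Let $\alpha,\beta>-1$. If (1) holds, then (2) and (3) hold for all $n\ge1$.

**Theorem B.** For $\alpha,\beta>-1$ the following are equivalent:

* (a) (1) holds;
* (b) (2) holds for all $n\ge1$;
* (c) (3) holds for all $n\ge1$;
* (d) one of the following holds:
  * (d1) $\alpha+\beta+1>0$ and $\beta\ge-\frac12$;
  * (d2) $\alpha+\beta+1=0$ and $\alpha<-\frac12$;
  * (d3) $\alpha+\beta+1>0$, $\beta<-\frac12$, and with $S=\alpha+\beta+2$, $C=\sqrt{(\beta+1)/S}$,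
$$(1+2C)^2(1-C)S^2+(4C^2+C-1)S-2(1+C)>0.$$

When these hold, $\theta\mapsto\tilde P_{n+1}(\cos\frac\theta{n+1})/\tilde P_n(\cos\frac\theta n)$ is strictly increasing on $(0,n\Theta_n)$ for every $n\ge1$. Moreover, if $\alpha+\beta+1>0$, $\beta<-\frac12$ and $\alpha\ge\frac12$, then (2) and (3) hold for all $n\ge2$ even without (1).

Theorem A is the assertion of Conjecture 1 in "Positive quadrature on the sphere and conjectures on monotonicities of Jacobi polynomials" (http://maths-people.anu.edu.au/%7Eleopardi/AustMS-Jacobi-talk.pdf). So that conjecture is true.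

In plain words, write

$$y_n(\theta):=\tilde P_n\left(\cos\tfrac\theta n\right),\qquad y_n(0)=1 .$$

A polynomial of degree $n$ in $\cos\varphi$ oscillates on the scale $\varphi\sim1/n$. Stretching by $n$ puts all the functions $y_n$ on the same scale, and the first zero of $y_n$ is at $n\Theta_n$. Inequality (2) says that the stretched graph rises with $n$ at every point up to the first zero. Inequality (3) says that the first zero moves to the right. Theorem A says that if the graph rises from $n=1$ to $n=2$, then it rises at every later step.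

Statement (2) for a given $n$ implies (3) for the same $n$: on $(0,n\Theta_n]$ we then have $y_{n+1}>y_n\ge0$, so $y_{n+1}$ has no zero there. Also, (1) is exactly (2) with $n=1$. Hence

$$\text{(b)}\Rightarrow\text{(c)},\qquad\text{and (1) implies (3) for }n=1 .$$

Throughout we use the letters

$$p=\alpha+1>0,\qquad c=\beta+1>0,\qquad \sigma=\alpha+\beta+1,\qquad S=p+c=\sigma+1,\qquad x=\tfrac1n,\quad x'=\tfrac1{n+1}.$$

Note that $\sigma>-1$ always. The textbook facts we need are these. The zeros $x_1,\dots,x_n$ of $P_n$ are simple and lie in $(-1,1)$. The zeros of $P_n$ and $P_{n+1}$ interlace strictly, so $\Theta_{n+1}<\Theta_n$. And, with $(a)_k=a(a+1)\cdots(a+k-1)$,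

$$y_n(\theta)={}_2F_1\left(-n,n+\sigma;p;\sin^2\tfrac\theta{2n}\right)=\sum_{k=0}^n\frac{(-n)_k(n+\sigma)_k}{(p)_k\,k!}\sin^{2k}\tfrac\theta{2n}.\tag{4}$$

## Chebyshev families, degrees one and two, and sample parameters

**Trigonometric families.** For four parameter pairs everything is explicit.

* $\alpha=\beta=-\frac12$: $\tilde P_n(\cos\varphi)=\cos n\varphi$, so $y_n(\theta)=\cos\theta$ for every $n$ and $n\Theta_n=\frac\pi2$. Nothing moves. Here $\sigma=0$.
* $\alpha=\beta=\frac12$: $P_n(\cos\varphi)$ is proportional to $\sin((n+1)\varphi)/\sin\varphi$, so $n\Theta_n=\frac{n\pi}{n+1}$, which increases. Here $\sigma=2$.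
* $\alpha=\frac12,\beta=-\frac12$: proportional to $\sin((n+\frac12)\varphi)/\sin\frac\varphi2$, so $n\Theta_n=\frac{2n\pi}{2n+1}$, which increases. Here $\sigma=1$.
* $\alpha=-\frac12,\beta=\frac12$: proportional to $\cos((n+\frac12)\varphi)/\cos\frac\varphi2$, so $n\Theta_n=\frac{n\pi}{2n+1}$, which increases. Here $\sigma=1$.

**The case $\alpha=\beta$, $n=1$.** By symmetry $\Theta_1=\frac\pi2$. By (4), the values of $s=\sin^2\frac\varphi2$ at the zeros of $\tilde P_2(\cos\varphi)$ are the zeros of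

$$f(s)=(S+1)(S+2)s^2-2(S+1)(p+1)s+p(p+1).\tag{5}$$

For $\alpha=\beta$ we have $S=2p$, and division by $p+1$ leaves $2(2p+1)(s^2-s)+p=0$. With $s=(1-\cos\varphi)/2$ this is $\cos^2\varphi=\frac1{2p+1}=\frac1{2\alpha+3}$. So $\Theta_1<2\Theta_2$ holds if and only if $\cos\Theta_2<\frac1{\sqrt2}$, i.e. $2\alpha+3>2$, i.e. $\sigma>0$. For instance, $\alpha=\beta=-\frac34$ gives $\cos\Theta_2=\sqrt{2/3}$ and $2\Theta_2\approx1.231<\frac\pi2$.

**Hypothesis (1) for general parameters.** Put $t=\sin^2\frac\theta4$, so that $\sin^2\frac\theta2=4t(1-t)$. By (4),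
$$\tilde P_1(\cos\theta)=1-\frac{\sigma+1}p\,4t(1-t),\qquad \tilde P_2\left(\cos\tfrac\theta2\right)=1-\frac{2(\sigma+2)}pt+\frac{(\sigma+2)(\sigma+3)}{p(p+1)}t^2 .$$
Subtracting,

$$\tilde P_2\left(\cos\tfrac\theta2\right)-\tilde P_1(\cos\theta)=\frac tp\left[2\sigma-t\left(4(\sigma+1)-\frac{(\sigma+2)(\sigma+3)}{p+1}\right)\right].\tag{6}$$

The first formula also gives $\sin^2\frac{\Theta_1}2=\frac pS$. Letting $t\to0$ in (6), we see that (1) forces $\sigma\ge0$. If $\sigma=0$, then (1) forces $4-\frac6{p+1}<0$, i.e. $p<\frac12$, i.e. $\alpha<-\frac12$. Since $\sigma=(\alpha+\frac12)+(\beta+\frac12)$, under (1) exactly one of the following holds: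

* **Case 1:** $\alpha\ge-\frac12$, $\beta\ge-\frac12$, $\sigma>0$;
* **Case 2:** $\alpha<-\frac12$, $\sigma\ge0$ (then $\beta+\frac12\ge-(\alpha+\frac12)>0$);
* **Case 3:** $\beta<-\frac12$, $\sigma>0$ (then $\alpha+\frac12>-(\beta+\frac12)>0$).

**Three sample points for (d3).** In Case 3 statement (1) can hold or fail. The numbers below use only the polynomial in (d3), whose link with (1) is proved in the last section.

* $\alpha=\frac{13}{32},\ \beta=-\frac{29}{32}$: $S=\frac32$, $C=\frac14$, and the polynomial equals $\frac{243}{64}-\frac34-\frac52=\frac{35}{64}>0$.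
* $\alpha=\frac15,\ \beta=-\frac{19}{20}$: $S=\frac54$, $C=\frac15$, and it equals $\frac{49}{20}-\frac45-\frac{12}5=-\frac34<0$. Directly: $\cos\frac{\Theta_1}2=\sqrt{1-p/S}=\frac15$, so $t=\frac25$ at $\theta=\Theta_1$. The bracket in (6) is then about $0.5-0.4\cdot1.676<0$, so $\tilde P_2(\cos\frac{\Theta_1}2)<0$ and $\Theta_2<\frac{\Theta_1}2$. Thus (3) fails at $n=1$.
* $\alpha=0.584,\ \beta=-0.984$: $S=1.6$, $C=0.1$, and it equals $3.31776-1.376-2.2=-0.25824<0$. Here (1) fails, but $\alpha\ge\frac12$, so the last sentence of Theorem B gives (2) and (3) for all $n\ge2$.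

## The damped equation for $y_n$ and two positive series

Jacobi's equation in the variable $\varphi$ reads $u''+\left[(\alpha+\frac12)\cot\frac\varphi2-(\beta+\frac12)\tan\frac\varphi2\right]u'+n(n+\sigma)u=0$ for $u=P_n(\cos\varphi)$. (In $(1-X^2)Y''+(\beta-\alpha-(\alpha+\beta+2)X)Y'+n(n+\sigma)Y=0$ put $X=\cos\varphi$. The coefficient of $u'$ becomes $\frac{\alpha-\beta+\sigma\cos\varphi}{\sin\varphi}$. Now use $\frac{1\pm\cos\varphi}{\sin\varphi}=\cot\frac\varphi2,\ \tan\frac\varphi2$.) With $\varphi=x\theta$ we obtain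

$$y_n''+a_ny_n'+\lambda_ny_n=0,\qquad \lambda_n=1+\frac\sigma n,\qquad a_n=x\left[(\alpha+\tfrac12)\cot\tfrac{x\theta}2-(\beta+\tfrac12)\tan\tfrac{x\theta}2\right].\tag{7}$$

To compare $y_n$ with $y_{n+1}$ we need $a_{n+1}-a_n$. The textbook expansion of the cotangent is

$$1-\psi\cot\psi=\sum_{j\ge1}\gamma_j\psi^{2j}\quad(|\psi|<\pi),\qquad\gamma_j=\frac{2\zeta(2j)}{\pi^{2j}}>0,\quad\gamma_1=\tfrac13 .$$

Since $\tan\psi=\cot\psi-2\cot2\psi$, also $\psi\tan\psi=\sum_{j\ge1}(4^j-1)\gamma_j\psi^{2j}$ for $|\psi|<\frac\pi2$. Define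
$$h_1=(1-\psi\cot\psi)'=\psi\csc^2\psi-\cot\psi,\qquad h_2=(\psi\tan\psi)'=\tan\psi+\psi\sec^2\psi,$$
and, for $0<x\theta<\pi$, $H_i(\theta)=\int_{x'}^xh_i(\xi\theta/2)\,d\xi$. Integrating termwise,

$$H_1=\tfrac2\theta\sum_j\gamma_j\left(\tfrac\theta2\right)^{2j}(x^{2j}-x'^{2j}),\qquad H_2=\tfrac2\theta\sum_j(4^j-1)\gamma_j\left(\tfrac\theta2\right)^{2j}(x^{2j}-x'^{2j}).\tag{8}$$

We have $\frac d{d\xi}\left[\xi\cot\frac{\xi\theta}2\right]=-h_1(\frac{\xi\theta}2)$ and $\frac d{d\xi}\left[\xi\tan\frac{\xi\theta}2\right]=h_2(\frac{\xi\theta}2)$. Therefore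

$$\Delta a:=a_{n+1}-a_n=(\alpha+\tfrac12)H_1+(\beta+\tfrac12)H_2,\qquad\Delta\lambda:=\lambda_n-\lambda_{n+1}=\frac\sigma{n(n+1)}.\tag{9}$$

From the series, $h_1,h_2,H_1,H_2$ are positive and $H_1$ is strictly increasing in $\theta$. Since $4^j-1\ge3$ with strict inequality for $j\ge2$, also $h_2>3h_1$ and $H_2>3H_1$. Moreover $h_2/h_1$ and $H_2/H_1$ are strictly increasing. Indeed, let $f=\sum f_jz^j$, $g=\sum g_jz^j$ with $g_j>0$ and $f_j/g_j$ strictly increasing. Then, pairing the terms $(i,j)$ and $(j,i)$,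
$$f'g-fg'=\sum_{i,j}(j-i)f_jg_iz^{i+j-1}=\sum_{i<j}(j-i)(f_jg_i-f_ig_j)z^{i+j-1}>0\qquad(z>0).$$
Apply this in $z=\psi^2$, respectively $z=\theta^2/4$; in both cases the coefficient ratio is $4^j-1$. Finally $H_2/H_1\to3$ as $\theta\to0$.

**The logarithmic derivative.** Let $\varphi=\theta/n$. From $y_n=\text{const}\cdot\prod_k(\cos\varphi-x_k)$, on $(0,n\Theta_n)$ we have

$$r_n:=-\frac{y_n'}{y_n}=\frac1n\sum_k\frac{\sin\varphi}{\cos\varphi-x_k}>0,\qquad \frac d{d\varphi}\frac{\sin\varphi}{\cos\varphi-x_k}=\frac{1-x_k\cos\varphi}{(\cos\varphi-x_k)^2}>0,\tag{10}$$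

because there $\cos\varphi$ exceeds all $x_k$. So $r_n$ is positive and increasing, and $y_n'<0$ on $(0,n\Theta_n)$. Since the zero is simple, also $y_n'(n\Theta_n)<0$.

## A weighted Wronskian settles Cases 1 and 2

Put
$$m(\theta)=\left(\sin\tfrac{x'\theta}2\right)^{2\alpha+1}\left(\cos\tfrac{x'\theta}2\right)^{2\beta+1},\qquad W=m\,(y_ny_{n+1}'-y_n'y_{n+1}).$$
Then $m'/m=a_{n+1}$. Substituting (7) in $W'=a_{n+1}W+m(y_ny_{n+1}''-y_n''y_{n+1})$, the terms with $y_ny_{n+1}'$ cancel, and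

$$W'=m\left[\Delta\lambda\,y_ny_{n+1}-\Delta a\,y_n'y_{n+1}\right],\qquad W(0^+)=0,\qquad\left(\frac{y_{n+1}}{y_n}\right)'=\frac W{m\,y_n^2}.\tag{11}$$

The limit holds because $y_n',y_{n+1}'=O(\theta)$ gives $W=O(\theta^{2\alpha+2})$ with $2\alpha+2>0$. Both (2) and (3) follow as soon as $W>0$.

**Lemma 1.** If $\Delta\lambda\ge0$ and $\Delta a\ge0$ on $(0,n\Theta_n)$, and at each point at least one of them is $>0$, then $n\Theta_n<(n+1)\Theta_{n+1}$, (2) holds for this $n$, and $y_{n+1}/y_n$ is strictly increasing on $(0,n\Theta_n)$.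

*Proof.* Let $z=\min(n\Theta_n,(n+1)\Theta_{n+1})$. On $(0,z)$ we have $y_n,y_{n+1}>0>y_n'$, so $W'>0$ by (11). As $W(0^+)=0$ and $W$ is continuous at $z$, $W>0$ on $(0,z]$. Suppose $z=(n+1)\Theta_{n+1}\le n\Theta_n$. Then $y_{n+1}(z)=0$, $y_n(z)\ge0$, $y_{n+1}'(z)<0$, so $W(z)=m\,y_n(z)y_{n+1}'(z)\le0$, a contradiction. Hence $z=n\Theta_n<(n+1)\Theta_{n+1}$. By (11), $y_{n+1}/y_n$ increases strictly from $1$ on $(0,z)$, so $y_{n+1}>y_n$ there; at $z$, $y_{n+1}>0=y_n$. $\square$

**Cases 1 and 2, all $n\ge1$.** In Case 1, $\Delta\lambda>0$ and $\Delta a\ge0$ by (9). In Case 2, $\Delta\lambda\ge0$ and $\beta+\frac12\ge-(\alpha+\frac12)$, so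
$$\Delta a\ge(\alpha+\tfrac12)H_1-(\alpha+\tfrac12)H_2=-(\alpha+\tfrac12)(H_2-H_1)>0 .$$
Lemma 1 gives (2) and (3) for all $n\ge1$. Hypothesis (1) was used only to land in one of these cases: the conclusion holds for all parameters described in Cases 1 and 2.

## For $\beta<-\frac12$ the damping difference has the wrong sign

From here until the last section we are in Case 3, and we write
$$A=\alpha+\tfrac12=p-\tfrac12>0,\qquad B=-\beta-\tfrac12=\tfrac12-c\in(0,\tfrac12),\qquad\sigma=A-B>0 .$$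
Now $\Delta\lambda>0$, but $\Delta a=AH_1-BH_2$. Since $H_2>3H_1$, we get $\Delta a<(A-3B)H_1$. So whenever $A\le3B$, $\Delta a$ is negative on all of $(0,n\Theta_n)$, and Lemma 1 says nothing. This happens at parameters where (1) is true: for $\alpha=\frac{13}{32},\beta=-\frac{29}{32}$ we have $A=\frac{29}{32}<\frac{39}{32}=3B$, while (d3) holds. Even when $A>3B$, the quotient $H_2/H_1$ increases with $\theta$, and positivity of $\Delta a$ can be lost before the first zero is reached.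

In (11) the good term $\Delta\lambda\,y_ny_{n+1}$ must now beat the bad one. Two observations make this possible. First, by monotonicity of the relevant quotient, the balance can tip only once. Therefore it is enough to know the order of the zeros, that is, (3). Second, for the order of zeros one may remove the first-derivative term by the Liouville transformation and compare potentials instead of dampings. That transformation multiplies $y_n$ by a factor depending on $n$, so by itself it says nothing about (2); the first observation is what brings us back to (2).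

**Lemma 2.** Let $\sigma>0$ and $\beta<-\frac12$. If $n\Theta_n<(n+1)\Theta_{n+1}$, then (2) holds for this $n$, and $y_{n+1}/y_n$ is strictly increasing on $(0,n\Theta_n)$.

*Proof.* On $(0,n\Theta_n)$ both $y_n,y_{n+1}$ are positive and $W'=m\,y_ny_{n+1}(\Delta\lambda+\Delta a\,r_n)$. Divide by the positive function $r_nH_1$:
$$\frac{\Delta\lambda+\Delta a\,r_n}{r_nH_1}=\frac{\Delta\lambda}{r_nH_1}+A-B\,\frac{H_2}{H_1}.$$
Here $\Delta\lambda>0$, $r_nH_1$ is strictly increasing, and $H_2/H_1$ is strictly increasing. So the right side is strictly decreasing. As $\theta\to0$, $r_nH_1\to0$ and $H_2/H_1\to3$, so it tends to $+\infty$. Hence $W'$ is positive near $0$ and changes sign at most once, from $+$ to $-$. Furthermore $W(0^+)=0$, and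
$$W(n\Theta_n)=-m\,y_n'(n\Theta_n)\,y_{n+1}(n\Theta_n)>0,$$
because $n\Theta_n<(n+1)\Theta_{n+1}$. A function that first increases from $0$ and then possibly decreases to a positive value is positive. So $W>0$ on $(0,n\Theta_n]$, and (11) gives the conclusion as in Lemma 1. $\square$

**The step $n=1$ in Case 3.** Under (1), (2) for $n=1$ is (1) itself, and (3) for $n=1$ follows from it, as noted in the first section. So Lemma 2 also gives the monotone ratio for $n=1$. **From now on $n\ge2$.**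

## An upper bound for $\Theta_n$, and the range $p\ge4$

**A bound valid for all $n\ge2$.** The purpose is to control $\tan$ and $\sec$ on the interval in play. By interlacing, $\Theta_n\le\Theta_2$. For $f$ from (5), $f(0)>0$ and
$$f\left(\tfrac p{S+2}\right)=\tfrac p{S+2}\left[(S+1)p-2(S+1)(p+1)+(p+1)(S+2)\right]=\tfrac p{S+2}\left[(S+1)p-(p+1)S\right]=-\tfrac{pc}{S+2}<0 .$$
So the smaller zero of $f$ satisfies $\sin^2\frac{\Theta_2}2<\frac p{S+2}$. Hence for $n\ge2$

$$\frac{\Theta_n}2<\bar\psi,\qquad\bar\psi\in(0,\tfrac\pi2),\quad\sin^2\bar\psi=\frac p{S+2},\quad\tan^2\bar\psi=\frac p{c+2}=:\tau,\quad\sec^2\bar\psi=\frac{S+2}{c+2}.\tag{12}$$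

For $\theta\le n\Theta_n$ and $\xi\le\frac1n$ we therefore have $\xi\theta/2<\bar\psi$.

**The range $p\ge4$.** Here $A$ is so large compared with $B$ that Lemma 1 still works; (1) is not used.

**Step 1.** *Reduce $\Delta a\ge0$ to an inequality at one point.* We claim $Ah_1-Bh_2\ge0$ on $(0,\bar\psi]$. Granting this, $\Delta a=\int_{x'}^x(Ah_1-Bh_2)(\xi\theta/2)\,d\xi\ge0$ on $(0,n\Theta_n]$ by (12). As $\Delta\lambda>0$, Lemma 1 gives (2) and (3) for all $n\ge2$. Since $h_2/h_1$ increases, it suffices to check the claim at $\psi=\bar\psi$. Put $v=\sqrt{1+\tau}$, $w=\bar\psi\tan\bar\psi$, $\kappa=B\tau/A$. As $\csc^2\bar\psi=v^2/\tau$ and $\sec^2\bar\psi=v^2$,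
$$h_1(\bar\psi)\tan\bar\psi=\frac{wv^2}\tau-1,\qquad h_2(\bar\psi)\tan\bar\psi=\tau+wv^2 .$$
After multiplication by $\tan\bar\psi/A$ the claim becomes
$$\frac w\tau\,v^2(1-\kappa)\ge1+\kappa .$$

**Step 2.** *Replace the arctangent by an algebraic function.* For $T\ge0$ we have $\arctan T\ge\frac{3T}{1+2\sqrt{1+T^2}}$. Both sides vanish at $0$, and with $s=\sqrt{1+T^2}$ the derivative of the difference is
$$\frac1{s^2}-\frac{3(s+2)}{s(1+2s)^2}=\frac{(1+2s)^2-3s(s+2)}{s^2(1+2s)^2}=\frac{(s-1)^2}{s^2(1+2s)^2}\ge0 .$$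
With $T=\sqrt\tau=\tan\bar\psi$, $\frac w\tau=\frac{\arctan T}T\ge\frac3{1+2v}$. So (provided $\kappa<1$) it suffices that $3v^2(1-\kappa)\ge(1+\kappa)(1+2v)$.

**Step 3.** *Check that inequality.* Since $p\ge4$ and $c>0$,
$$\kappa=\frac{\frac12-c}{2+c}\cdot\frac p{p-\frac12}\le\frac14\cdot\frac87=\frac27 .$$
The inequality gets harder as $\kappa$ grows, and at $\kappa=\frac27$ it reads $5v^2-6v-3\ge0$, i.e. $v\ge\frac{6+\sqrt{96}}{10}\approx1.5798$. Since $c<\frac12$, $v^2=1+\frac p{c+2}\ge1+\frac4{2.5}=2.6>1.61^2$. So it holds.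

## Liouville normal form and an algebraic inequality for $p<4$

Now $A<\frac72$. By Lemma 2 it suffices to prove (3) for each $n\ge2$. The purpose of this section is to reduce (3) to one inequality in $\alpha,\beta$, free of $n$ and $\theta$.

**Step 1.** *Remove the first-derivative term.* Put $g_n(\theta)=\sin^A\frac\theta{2n}\cos^{-B}\frac\theta{2n}$ and $v_n=g_ny_n$. In (7), $a_n=x[A\cot\psi+B\tan\psi]$ with $\psi=x\theta/2$, so $g_n'/g_n=a_n/2$, and $v_n''+q_nv_n=0$ with $q_n=\lambda_n-\frac12a_n'-\frac14a_n^2$. We compute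
$$-\tfrac12a_n'=\tfrac{x^2}4\left[A\csc^2\psi-B\sec^2\psi\right],\qquad\tfrac14a_n^2=\tfrac{x^2}4\left[A^2(\csc^2\psi-1)+2AB+B^2(\sec^2\psi-1)\right].$$
Since $\lambda_n=1+\sigma x$ and $A^2-2AB+B^2=\sigma^2$, we get $q_n(\theta)=q(1/n,\theta)$, where with $\psi=\xi\theta/2$

$$q(\xi,\theta)=\left(1+\tfrac{\sigma\xi}2\right)^2+A(1-A)\frac{\xi^2}{4\sin^2\psi}-B(1+B)\frac{\xi^2}{4\cos^2\psi}.\tag{13}$$

This is the classical normal form, Szegő, *Orthogonal Polynomials*, (4.24.2).

**Step 2.** *Differentiate in $\xi$, to compare $q_n$ with $q_{n+1}$.* We have $\frac d{d\xi}\frac{\xi^2}{4\sin^2\psi}=\frac\xi{2\sin^2\psi}(1-\psi\cot\psi)$ and $\frac d{d\xi}\frac{\xi^2}{4\cos^2\psi}=\frac\xi{2\cos^2\psi}(1+\psi\tan\psi)$. Hence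
$$\partial_\xi q=\sigma+\tfrac\xi2\left[\sigma^2+A(1-A)k_1(\psi)-B(1+B)k_2(\psi)\right],$$
$$k_1=\csc^2\psi\,(1-\psi\cot\psi),\qquad k_2=\sec^2\psi\,(1+\psi\tan\psi).$$
On $(0,\frac\pi2)$:

* $k_1\ge\frac13$, since $1-\psi\cot\psi\ge\gamma_1\psi^2=\frac{\psi^2}3\ge\frac{\sin^2\psi}3$;
* $k_1\le1$, since $1-\psi\cot\psi\le\sin^2\psi$ means $\cos^2\psi\le\psi\cot\psi$, i.e. $\sin\psi\cos\psi\le\psi$;
* $k_2\le\sec^4\psi$, since $\psi\le\tan\psi$ gives $1+\psi\tan\psi\le\sec^2\psi$.

**Step 3.** *Bound the difference of potentials below.* For $\theta\le n\Theta_n$ and $\xi\le\frac1n$ we have $\psi<\bar\psi$, so $k_2\le\sec^4\bar\psi=\frac{(S+2)^2}{(c+2)^2}$. Use $k_1\ge\frac13$ if $A(1-A)\ge0$ and $k_1\le1$ if $A(1-A)\le0$. With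
$$M=\sigma^2+N_A-B(1+B)\frac{(S+2)^2}{(c+2)^2},\qquad N_A=\begin{cases}\frac13A(1-A),&A\le1,\\A(1-A),&A\ge1,\end{cases}$$
we obtain
$$q_n-q_{n+1}\ge\int_{x'}^x\left(\sigma+\tfrac\xi2M\right)d\xi=(x-x')\left[\sigma+\tfrac{x+x'}4M\right].$$
Since $\sigma>0$ and $x+x'\le\frac12+\frac13=\frac56$, the right side is positive provided

$$\tfrac{24}5\,\sigma+M>0.\tag{14}$$

(If $M\ge0$ this is clear; if $M<0$ the worst case is $x+x'=\frac56$.)

**Step 4.** *(14) implies (3).* Let $V=v_n'v_{n+1}-v_nv_{n+1}'$, so $V'=(q_{n+1}-q_n)v_nv_{n+1}$. Since $g_n'/g_n=A/\theta+O(\theta)$ for each $n$, the terms $A/\theta$ cancel in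
$$V=g_ng_{n+1}\left[\left(\frac{g_n'}{g_n}-\frac{g_{n+1}'}{g_{n+1}}\right)y_ny_{n+1}+y_n'y_{n+1}-y_ny_{n+1}'\right]=O(\theta^{2A+1})\to0\qquad(\theta\to0).$$
Suppose $z:=(n+1)\Theta_{n+1}\le n\Theta_n$. On $(0,z)$ we have $v_n,v_{n+1}>0$ and, by (14), $q_{n+1}<q_n$. So $V'<0$ and $V(z)<0$. But $v_{n+1}(z)=0$, $v_n(z)\ge0$ and $v_{n+1}'(z)=g_{n+1}(z)y_{n+1}'(z)<0$, so $V(z)=-v_n(z)v_{n+1}'(z)\ge0$. This contradiction proves (3).

It remains to prove (14) for $A<\frac72$. We use $S+2=3+\sigma$ and $c+2=\frac52-B$. Some input beyond $\sigma>0$ is needed: at $\alpha=\frac15,\beta=-\frac{19}{20}$ we have $A=0.7$, $B=0.45$, $\sigma=0.25$, and the left side of (14) is $1.2+0.1325-0.6525\cdot\left(\frac{3.25}{2.05}\right)^2\approx-0.307$. At that point (1) fails. So for small $A$ the hypothesis (1) must enter, while for $A\ge1$ it does not have to.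

## The range $\frac12\le\alpha\le3$, without (1)

Let $1\le A\le\frac72$. The goal is (14). Since $\sigma^2+A(1-A)=A(1-2B)+B^2$, (14) reads
$$4.8(A-B)+A(1-2B)+B^2>\frac{B(1+B)(3+A-B)^2}{(\frac52-B)^2}.$$
The left side decreases in $B\in(0,\frac12]$, because its derivative is $-4.8-2A+2B<0$. The right side increases in $B$, because the derivative of $\frac{3+A-B}{5/2-B}$ is $\frac{A+1/2}{(5/2-B)^2}>0$. So it suffices to take $B=\frac12$, where the inequality is $4.8A-2.15>\frac3{16}(A+\frac52)^2$, i.e.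
$$-3A^2+61.8A-53.15>0 .$$
This is concave in $A$, with values $5.65$ at $A=1$ and $126.4$ at $A=3.5$. Hence it is positive on $[1,\frac72]$, and (14) holds.

Together with the range $p\ge4$ (i.e. $A\ge\frac72$), this proves the last assertion of Theorem B: if $\sigma>0$, $\beta<-\frac12$ and $\alpha\ge\frac12$, then (2) and (3) hold for all $n\ge2$ without (1).

## The range $\alpha\le\frac12$: hypothesis (1) at the single point $\Theta_1$

Let $A\le1$. The plan is this: (1) gives a lower bound $\sigma>\ell$, and (14) becomes easier as $\sigma$ grows. So we check (14) at $\sigma=\ell$. Let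
$$k=\sqrt c\in\left(0,\tfrac1{\sqrt2}\right)\subset(0,0.71),\qquad B=\tfrac12-k^2 .$$

**Step 1.** *Turn (1) into an inequality between $\sigma$ and $k$.* At $\theta=\Theta_1$ put $C:=\cos\frac{\Theta_1}2=\sqrt{1-p/S}=\sqrt{c/S}$; then $t=\sin^2\frac{\Theta_1}4=\frac{1-C}2$. Multiply the bracket in (6) by $2(p+1)$ and use $4S(p+1)-(S+1)(S+2)=4pS+S-S^2-2$. Then (1) at $\Theta_1$ says

$$4\sigma(p+1)>(1-C)(4pS+S-S^2-2).\tag{15}$$

With $p=\frac12+B+\sigma$ and $S=1+\sigma$ this is
$$6\sigma+4B\sigma+4\sigma^2>(1-C)\left(4B(1+\sigma)+5\sigma+3\sigma^2\right).$$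
Since $S>1$, we have $C<k$. The last factor is positive, so we may replace $C$ by $k$. Inserting $B=\frac12-k^2$, the left side is $(8-4k^2)\sigma+4\sigma^2$ and the last factor is $2-4k^2+(7-4k^2)\sigma+3\sigma^2$. Collecting terms,

$$(1+3k)\sigma^2+(1+7k-4k^3)\sigma>2(1-2k^2)(1-k).\tag{16}$$

The left side increases in $\sigma\ge0$, since its coefficients are positive.

The right side of (16) carries the factor $1-2k^2=2B$, so the lower bound for $\sigma$ should carry it too. We take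
$$\ell=(1-2k^2)\mu,\qquad\mu=\tfrac12-\tfrac{11}{20}k>0 .$$

**Step 2.** *Show $\sigma>\ell$.* It suffices that (16) fails at $\sigma=\ell$. Dividing the reverse inequality by $1-2k^2>0$, multiplying by $4$, and using $2\mu=1-1.1k$, we must show
$$(1+3k)(1-2k^2)(1-1.1k)^2+2(1+7k-4k^3)(1-1.1k)\le8(1-k).$$
The two terms on the left expand to $1+0.8k-7.39k^2+2.03k^3+10.78k^4-7.26k^5$ and $2+11.8k-15.4k^2-8k^3+8.8k^4$. So we must show
$$R(k):=5-20.6k+22.79k^2+5.97k^3-19.58k^4+7.26k^5\ge0\qquad\text{on }[0,0.71].$$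

*On $[0,0.56]$.* Write $R=5-20.6k+k^2(22.79+j)$ with $j=5.97k-19.58k^2+7.26k^3$. Here $j''=-39.16+43.56k<0$, so $j$ is concave and lies above the smaller of its endpoint values $j(0)=0$ and $j(0.56)\approx-1.5221>-1.53$. Hence $R\ge5-20.6k+21.26k^2$, whose discriminant is $424.36-425.2<0$. So $R>0$.

*On $[0.56,0.71]$.* First, $R'''=35.82-469.92k+435.6k^2$ is convex and negative at both endpoints ($\approx-90.7$ and $\approx-78.2$), hence negative. So $R''=45.58+35.82k-234.96k^2+145.2k^3$ decreases, and $R''\ge R''(0.71)>4.5>0$. So $R'=-20.6+45.58k+17.91k^2-78.32k^3+36.3k^4$ increases, and $R'\ge R'(0.56)>0.35$. So $R$ increases, and $R\ge R(0.56)>0$ by the previous paragraph.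

**Step 3.** *Show that (14) at $\sigma=\ell$ suffices.* With $A=B+\sigma=\frac12-c+\sigma$ we have $A(1-A)=\frac14-(c-\sigma)^2$, and $B(1+B)=\frac14(1-2c)(3-2c)$. So (14), for $A\le1$, reads

$$\frac{1-4c^2}{12}+\sigma\left(4.8+\frac{2c}3\right)+\frac23\sigma^2>\frac{(1-2c)(3-2c)(3+\sigma)^2}{4(2+c)^2}.\tag{17}$$

Fix $c$ and regard (17) as an inequality in $\sigma\ge0$. The $\sigma$-derivative of the left side is at least $4.8+\frac43\sigma$. Since $\frac{(1-2c)(3-2c)}{(2+c)^2}$ decreases in $c$ and equals $\frac34$ at $c=0$, the $\sigma$-derivative of the right side is at most $\frac38(3+\sigma)=1.125+0.375\sigma$. So left minus right increases in $\sigma\ge0$. As $0<\ell<\sigma$, it suffices to verify (17) with $\ell$ in place of $\sigma$.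

**Step 4.** *Cancel the common factor in (17) at $\sigma=\ell$.* With $c=k^2$, every term of (17) now contains $1-2k^2$, either explicitly, or through $1-4c^2=(1-2c)(1+2c)$, or through $\ell$. Divide by $1-2k^2$ and multiply by $60$. With $\omega=\frac{3+\ell}{2+k^2}$ the claim is

$$15(3-2k^2)\omega^2-5(1+2k^2)<\mu(288+40k^2+40\ell).\tag{18}$$

**Step 5.** *Bound $\omega$ by a linear function: $\omega\le1.85-0.91k$.* Since $\ell=0.5-0.55k-k^2+1.1k^3$,
$$(2+k^2)(1.85-0.91k)-3-\ell=0.2-1.27k+2.85k^2-2.01k^3=:D(k),$$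
and we need $D\ge0$. For $k\le0.4$, $D\ge0.2-1.27k+(2.85-0.804)k^2=0.2-1.27k+2.046k^2>0$, because the discriminant is $1.6129-1.6368<0$. On $[0.4,0.71]$, $D'=-1.27+5.7k-6.03k^2$ is a concave quadratic with $D'(0.4)=0.0452>0$, so it changes sign at most once, from $+$ to $-$. Hence $D\ge\min(D(0.4),D(0.71))>0$, as $D(0.4)=0.01936$ and $D(0.71)>0.015$.

**Step 6.** *Verify (18) as a polynomial inequality in $k$.* Since $288+40k^2+40\ell=308-22k+44k^3$, the right side of (18) is
$$(0.5-0.55k)(308-22k+44k^3)=154-180.4k+12.1k^2+22k^3-24.2k^4 .$$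
By Step 5 and $\omega>0$, the left side of (18) is at most
$$15(3-2k^2)(1.85-0.91k)^2-5-10k^2=149.0125-151.515k-75.4105k^2+101.01k^3-24.843k^4 .$$
The right side minus this bound is
$$4.9875-28.885k+87.5105k^2-79.01k^3+0.643k^4\ge e(k):=4.9875-28.885k+87.51k^2-79.01k^3 .$$
For $k\le0.4$, $87.51-79.01\cdot0.4>55.9$, so $e\ge4.9875-28.885k+55.9k^2>0$, because the discriminant is less than $835-1115<0$. On $[0.4,0.71]$, $e''=175.02-474.06k<0$, so $e\ge\min(e(0.4),e(0.71))>0$, as $e(0.4)>2.3$ and $e(0.71)>0.3$.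

So (18), hence (17) at $\sigma=\ell$, hence (14), holds. By Step 4 of the Liouville section, (3) holds for all $n\ge2$, and Lemma 2 adds (2). This completes Case 3. With Cases 1 and 2, **Theorem A is proved.** $\blacksquare$

## The exact parameter region, and Bessel asymptotics for $\sigma<0$

We now prove Theorem B. (a)$\Rightarrow$(b) is Theorem A, and (b)$\Rightarrow$(c) was noted in the first section. Two things remain for the equivalence.

**Step 1: (a)$\Leftrightarrow$(d).** *This identifies the region where (1) holds.* By (6), (a) forces $\sigma>0$, or $\sigma=0$ with $\alpha<-\frac12$. Under (d1) or (d2) we are in Case 1 or 2, where (2) for $n=1$, i.e. (1), was proved without assuming (1). So only $\sigma>0$, $\beta<-\frac12$ remains. The bracket in (6) is affine in $t$ and positive at $t=0$, and $\theta\in(0,\Theta_1]$ corresponds to $0<t\le\frac{1-C}2$. So (1) holds if and only if it holds at $\theta=\Theta_1$, i.e. if and only if (15) holds. Now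 insert $p=S-c=S(1-C^2)$ and $\sigma=S-1$:
$$4\sigma(p+1)=4S^2(1-C^2)+4C^2S-4,\qquad4pS+S-S^2-2=(3-4C^2)S^2+S-2 .$$
Left minus right in (15) equals
$$S^2\left[4-4C^2-(1-C)(3-4C^2)\right]+S\left[4C^2-(1-C)\right]-4+2(1-C)=S^2(1+3C-4C^3)+S(4C^2+C-1)-2(1+C),$$
and $1+3C-4C^3=(1+2C)^2(1-C)$. So (15) is the inequality in (d3).

**Step 2: (c)$\Rightarrow$(d).** *We assume that (d) fails and show that (3) fails for some $n$.* If (d) fails, one of four situations occurs.

*$\sigma>0$, $\beta<-\frac12$, and (d3) fails.* Then (15) fails, which means $\tilde P_2(\cos\frac{\Theta_1}2)\le\tilde P_1(\cos\Theta_1)=0$. As $\tilde P_2(\cos\varphi)>0$ for $0\le\varphi<\Theta_2$, we get $\Theta_2\le\frac{\Theta_1}2$, and (3) fails for $n=1$.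

*$\sigma=0$, $\alpha>-\frac12$.* Here $\beta+\frac12=-(\alpha+\frac12)$, so $\Delta\lambda=0$ and $\Delta a=(\alpha+\frac12)(H_1-H_2)<0$. Let $z=\min(n\Theta_n,(n+1)\Theta_{n+1})$. On $(0,z)$ we have $y_n'<0<y_{n+1}$, so $W'=-m\,\Delta a\,y_n'y_{n+1}<0$ by (11), and $W<0$ on $(0,z]$. If $n\Theta_n\le(n+1)\Theta_{n+1}$, then $z=n\Theta_n$ and $W(z)=-m\,y_n'(z)y_{n+1}(z)\ge0$, a contradiction. So $n\Theta_n>(n+1)\Theta_{n+1}$ for every $n$.

*$\alpha=\beta=-\frac12$.* Then $n\Theta_n=\frac\pi2$ for all $n$, and (3) fails.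

*$-1<\sigma<0$.* Here we show that $n\Theta_n$ approaches its limit from above. Let
$$F(u)=\sum_{k\ge0}\frac{(-u)^k}{(p)_k\,k!},\qquad F(\theta^2/4)=\Gamma(\alpha+1)\left(\tfrac\theta2\right)^{-\alpha}J_\alpha(\theta),$$
where $J_\alpha$ is the Bessel function. (For $\alpha=-\frac12$ this is $F(\theta^2/4)=\cos\theta$.) Let $j$ be the first positive zero of $J_\alpha$, and $u_0=j^2/4$. Since $uF''+pF'+F=0$, a double zero at $u_0>0$ would force $F\equiv0$; so $u_0$ is simple. Thus $F>0$ on $[0,u_0)$ and $F$ changes sign at $u_0$.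

For $n\ge2$ put $u_n(\theta)=n(n+\sigma)\sin^2\frac\theta{2n}$. By (4), and since $(n-i)(n+\sigma+i)=n(n+\sigma)-i(i+\sigma)$,
$$y_n(\theta)=\sum_{k\ge0}\frac{(-u_n)^k}{(p)_k\,k!}\,\Pi_k,\qquad\Pi_k=\prod_{i=0}^{k-1}\frac{(n-i)(n+\sigma+i)}{n(n+\sigma)}=\prod_{i=0}^{k-1}\left(1-\frac{i(i+\sigma)}{n(n+\sigma)}\right).$$
For $0\le i\le n$ the factors lie in $[0,1]$: the first form shows they are $\ge0$; the factor for $i=0$ is $1$; and $i(i+\sigma)>0$ for $i\ge1$ because $\sigma>-1$. So for $k\le n+1$, using $i(i+\sigma)\le i^2$ for $i\ge0$,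
$$0\le1-\Pi_k\le\sum_{i<k}\frac{i(i+\sigma)}{n(n+\sigma)}\le\frac{k^3}{n(n+\sigma)} .$$
For $k\ge n+1$ the factor with $i=n$ vanishes, so $\Pi_k=0$ and $1-\Pi_k=1\le\frac{k^3}{n(n+\sigma)}$. On any interval $[0,T]$ we have $0\le u_n\le\frac{T^2}4$, and $\sum_k\frac{(T^2/4)^kk^3}{(p)_k\,k!}<\infty$. Hence, uniformly on $[0,T]$,

$$y_n(\theta)=F(u_n(\theta))+O(n^{-2}),\qquad u_n(\theta)=\tfrac{\theta^2}4\left(1+\tfrac\sigma n\right)+O(n^{-2}).\tag{19}$$

In particular $y_n\to F(\theta^2/4)$ uniformly on $[0,T]$. Take $T>j$ and small $\varepsilon>0$. On $[0,j-\varepsilon]$ the limit is bounded below by a positive constant, and at $j+\varepsilon$ it is negative; so $j-\varepsilon<n\Theta_n<j+\varepsilon$ for large $n$. Thus $n\Theta_n\to j$. At $\theta=n\Theta_n$, (19) gives $F(u_n(n\Theta_n))=O(n^{-2})$, and since $u_n(n\Theta_n)\to u_0$ and $F'(u_0)\ne0$, also $u_n(n\Theta_n)=u_0+O(n^{-2})$. With the second part of (19), $(n\Theta_n)^2(1+\frac\sigma n)=j^2+O(n^{-2})$,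 so
$$n\Theta_n=j-\frac{\sigma j}{2n}+O(n^{-2})>j\qquad\text{for large }n,$$
because $\sigma<0$. If (3) held for all $n$, the sequence $n\Theta_n$ would increase strictly to $j$ and so be $<j$ for all $n$, a contradiction. This proves (c)$\Rightarrow$(d), and the equivalence is complete.

**Step 3: the monotone ratio.** *We collect which lemma gave it where.* Under (a) we are in Case 1, 2 or 3. In Cases 1 and 2 (all $n\ge1$), and in Case 3 with $p\ge4$ and $n\ge2$, the strict increase of $y_{n+1}/y_n$ on $(0,n\Theta_n)$ is part of Lemma 1. In Case 3 with $p<4$ and $n\ge2$, (3) was proved and Lemma 2 gives the increase. In Case 3 with $n=1$, (3) follows from (1), and Lemma 2 applies again. The last assertion of Theorem B was proved at the end of the section on $\frac12\le\alpha\le3$. So **Theorem B is proved.** $\blacksquare$
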